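\title{Mackey tensor powers of the multiplicative group\\ and Galois hypercohomology}

\begin{abstract}
For a perfect field $F$, cup product gives a homomorphism $\alpha$ from the value at $F$ of the $n$-th Mackey tensor power of $\mathbb G_m$ to the Galois hypercohomology group $\mathbb H^n(F,\mathbb Z(1)^{\otimes^{\mathbb L}n})$, where $\mathbb Z(1)=\bar F^*[-1]$. We disprove the conjecture that $\alpha$ is always an isomorphism: for $F=\mathbb C((s))((t))$ it is an isomorphism if and only if $n\neq 2$, and for $n=2$ its kernel is a direct sum of countably many copies of $\mathbb Q/\mathbb Z$. An explicit nonzero element of the kernel comes from the parallelogram law. For every perfect field we prove that $\alpha$ is surjective with divisible torsion kernel, and we identify the kernel when $F$ contains all roots of unity.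
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $F$ be a field with algebraic closure $\bar F$, and let $n\ge1$. Throughout, ``extension'' means a finite extension inside $\bar F$. A tensor $x_1\otimes\dots\otimes x_n$ with entries in an extension $E$ of $F$ has an obvious ``norm'' down to $F$ when all entries but one lie in $F$: one takes the norm of the remaining entry. The group $\hat K_n(F)$ is obtained by adjoining norms of all tensors formally, subject only to this rule. It is the quotient of $\bigoplus_E (E^*)^{\otimes n}$, where $E$ runs over the extensions of $F$ and the class of $x_1\otimes\dots\otimes x_n$ in the $E$-summand is written $\operatorname{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)$, by the \emph{projection formula}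
\begin{equation}\label{eq:P}
\operatorname{Cor}_{E'/F}(\sigma_* x_1\otimes\dots\otimes y\otimes\dots\otimes\sigma_* x_n)=\operatorname{Cor}_{E/F}(x_1\otimes\dots\otimes \sigma^*y\otimes\dots\otimes x_n).
\end{equation}
Here $\sigma\colon E\to E'$ is any $F$-embedding, $y\in E'^*$ stands in any slot $i$, $x_j\in E^*$ for $j\ne i$, $\sigma_*x=\sigma(x)$, and $\sigma^*y=\sigma^{-1}N_{E'/\sigma E}(y)$. For $E=F$ we omit $\operatorname{Cor}$ and call $x_1\otimes\dots\otimes x_n\in\hat K_n(F)$ a \emph{symbol}. The group $\hat K_n(F)$ is the value at $F$ of $\mathbb G_m^{\otimes n}$, the $n$-fold tensor power of $\mathbb G_m\colon E\mapsto E^*$ in the category of Mackey functors. There is a natural surjection from $\hat K_n(F)$ onto the Milnor $K$-group $K_n^M(F)$; in $\hat K_n(F)$ itself no Steinberg relation is imposed.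

Now let $F$ be perfect and $G=\operatorname{Gal}(\bar F/F)$. Let $\mathbb Z(1)=\bar F^*[-1]$ be the $G$-module $\bar F^*$ placed in cohomological degree $1$, let $\hat{\mathbb Z}(n)=\mathbb Z(1)^{\otimes^{\mathbb L}n}$ be its $n$-fold derived tensor power over $\mathbb Z$, and put $\hat K'_n(F)=\mathbb H^n(F,\hat{\mathbb Z}(n))$. Since $\mathbb H^1(E,\mathbb Z(1))=E^*$ and cup products satisfy the projection formula, there is a homomorphism
\[
\alpha\colon\hat K_n(F)\to\hat K'_n(F),\qquad \operatorname{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)\mapsto\operatorname{Cor}_{E/F}(x_1\cup\dots\cup x_n).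
\]
The following conjecture is stated in \cite{MFO}.

\begin{quote}
\emph{For every perfect field $F$ and every $n\ge1$, the map $\alpha$ is an isomorphism.}
\end{quote}

The two groups are two ways of forming a tensor power of the multiplicative group: level by level, with formal norms, or once over $\bar F$, followed by descent. There is good evidence that they agree. For $n=1$, relation \eqref{eq:P} says $\operatorname{Cor}_{E/F}(y)=N_{E/F}(y)$, both groups are $F^*$, and $\alpha$ is the identity. For $F$ algebraically closed both groups are $(F^*)^{\otimes n}$. For every perfect $F$, the map $\alpha$ becomes an isomorphism after tensoring with $\mathbb Q$ and after reduction modulo any prime (Section~\ref{sec:general}). But neither test sees a group such as $\mathbb Q/\mathbb Z$, and this is where the conjecture fails.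

\begin{theorem}\label{thm:counter}
Let $k$ be an algebraically closed field of characteristic $0$, let $r\ge2$, $F=k((t_1))\cdots((t_r))$, let $\ell$ be an odd prime, $a=t_1^{1/\ell}$, $b=t_2^{1/\ell}$, and
\begin{multline*}
\kappa=\operatorname{Cor}_{F(ab)/F}(ab\otimes ab)+\operatorname{Cor}_{F(ab^{-1})/F}(ab^{-1}\otimes ab^{-1})\\
-2\operatorname{Cor}_{F(a)/F}(a\otimes a)-2\operatorname{Cor}_{F(b)/F}(b\otimes b)\in\hat K_2(F).
\end{multline*}
There is an element $y\in\hat K_2(F)$, a sum of symbols $\zeta\otimes x$ with $\zeta$ a root of unity and $x\in F^*$, such that $0\ne\kappa-y\in\ker\alpha$. In particular the conjecture is false.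
\end{theorem}

The only cohomological input in the proof is Hilbert's Theorem 90. The remaining results say how much of the conjecture survives; they use the norm residue theorem. Let $\mu\subset\bar F^*$ be the group of all roots of unity.

\begin{theorem}\label{thm:general}
For every perfect field $F$ and every $n\ge1$, the map $\alpha$ is surjective, $\ker\alpha$ is a divisible torsion group (without $p$-torsion if $\operatorname{char}F=p>0$), and $\mathbb H^{n+1}(F,\hat{\mathbb Z}(n))=0$.
\end{theorem}

For $n=1$ the last assertion is Hilbert's Theorem 90.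

\begin{theorem}\label{thm:criterion}
Let $F$ be perfect with $\mu\subset F$, and let $n\ge2$. Then $\ker\alpha$ is isomorphic to the torsion subgroup of $(\mathbb G_m/\mu)^{\otimes n}(F)$, the tensor power being that of Mackey functors.
\end{theorem}

\begin{theorem}\label{thm:laurent}
Let $k$ be an algebraically closed field of characteristic $0$, $r\ge1$, and $F=k((t_1))\cdots((t_r))$.
\begin{enumerate}
\item[(a)] The map $\alpha$ is an isomorphism for $n=1$ and for all $n\ge r+1$.
\item[(b)] If $r\ge2$ and $n=2$, then $\ker\alpha\cong(\mathbb Q/\mathbb Z)^{(\mathbb N)}$, a direct sum of countably many copies of $\mathbb Q/\mathbb Z$.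
\end{enumerate}
In particular, for $F=\mathbb C((s))((t))$ the map $\alpha$ is an isomorphism if and only if $n\ne2$.
\end{theorem}

The case $3\le n\le r$ is not decided here.

Section~\ref{sec:prelim} collects the formal properties of both sides. Section~\ref{sec:laurent} shows that over an iterated Laurent series field the valuation maps $\mathbb G_m$ onto a Mackey functor built from lattices in $\mathbb Q^r$. Section~\ref{sec:counter} finds torsion in the tensor square of that functor and proves Theorem~\ref{thm:counter}. Sections~\ref{sec:general}, \ref{sec:criterion} and~\ref{sec:compute} prove Theorems~\ref{thm:general}, \ref{thm:criterion} and~\ref{thm:laurent}.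

\section{Mackey tensor products and hypercohomology}\label{sec:prelim}

From now on $F$ is perfect, $p=\operatorname{char}F$, and $V=\bar F^*/\mu$. Since $\bar F^*$ is divisible with torsion subgroup $\mu$, the group $V$ is a $\mathbb Q$-vector space and $V=\bar F^*\otimes\mathbb Q$. All elements of $\mu$ have order prime to $p$. For an abelian group $A$ we write ${}_\ell A$ for the kernel of multiplication by $\ell$. Perfectness guarantees that all extensions are separable, so that $E\otimes_FE'$ is a finite product of fields and $(\bar F^*)^G=F^*$. For an imperfect field the automorphisms of $\bar F$ over $F$ fix the whole purely inseparable closure of $F$, and the comparison would fail already for $n=1$.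

\subsection{Mackey functors}

A \emph{Mackey functor} $M$ assigns to each extension $E$ of $F$ an abelian group $M(E)$, and to each $F$-embedding $\sigma\colon E\to E'$ a restriction $\sigma_*\colon M(E)\to M(E')$ and a corestriction $\sigma^*\colon M(E')\to M(E)$, both functorial, with $\sigma^*=\sigma_*^{-1}$ if $\sigma$ is an isomorphism. They are written $\operatorname{Res}_{E'/E}$ and $\operatorname{Cor}_{E'/E}$ when $\sigma$ is understood, and they satisfy the \emph{double coset formula}: if $E_1,E_2$ are extensions of $E$ and $E_1\otimes_EE_2=\prod_jE_{(j)}$, then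
\[
\operatorname{Res}_{E_2/E}\operatorname{Cor}_{E_1/E}=\sum_j\operatorname{Cor}_{E_{(j)}/E_2}\operatorname{Res}_{E_{(j)}/E_1}.
\]
We call $M$ \emph{cohomological} if $\operatorname{Cor}_{E'/E}\operatorname{Res}_{E'/E}=[E':E]$. The functor $\mathbb G_m$, with inclusions and norms, is a cohomological Mackey functor, and so is its quotient by any family of subgroups stable under restriction and corestriction.

For Mackey functors $M_1,\dots,M_n$ the group $(M_1\otimes\dots\otimes M_n)(F)$ is the quotient of $\bigoplus_EM_1(E)\otimes\dots\otimes M_n(E)$ by the relations \eqref{eq:P}, now with $x_j\in M_j(E)$ and $y\in M_i(E')$. The same definition applies with any extension of $F$ as base. We use the following properties; $u$ denotes a tensor $x_1\otimes\dots\otimes x_n$, and we write $u$ also for its entrywise restriction to a larger field.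

\begin{enumerate}
\item[(M1)] \emph{Corestriction and restriction.} For an extension $F'/F$ put $\operatorname{Cor}_{F'/F}\operatorname{Cor}_{E/F'}(u)=\operatorname{Cor}_{E/F}(u)$, and
$\operatorname{Res}_{F'/F}\operatorname{Cor}_{E/F}(u)=\sum_j\operatorname{Cor}_{E_{(j)}/F'}(u)$ where $E\otimes_FF'=\prod_jE_{(j)}$. Restriction respects \eqref{eq:P}: given $\sigma\colon E\to E'$, decompose $E'\otimes_FF'=\prod_jE'\otimes_EE_{(j)}$, apply \eqref{eq:P} to each factor of $E'\otimes_EE_{(j)}$ over $E_{(j)}$, and use the double coset formula for $M_i$ to sum the corestrictions of $y$.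
\item[(M2)] \emph{Degree.} If some $M_i$ is cohomological, then $\operatorname{Cor}_{F'/F}\operatorname{Res}_{F'/F}=[F':F]$ on the tensor product. Indeed \eqref{eq:P}, with $y$ the restriction of $x_i$, gives $\operatorname{Cor}_{E_{(j)}/F}(u)=[E_{(j)}:E]\operatorname{Cor}_{E/F}(u)$, and $\sum_j[E_{(j)}:E]=[F':F]$.
\item[(M3)] \emph{Insertion.} Fix an extension $E$ and entries $x_j\in M(E)$ in all but $m$ consecutive slots. Then $\operatorname{Cor}_{E'/E}(u')\mapsto\operatorname{Cor}_{E'/F}(x_1\otimes\dots\otimes u'\otimes\dots\otimes x_n)$ is a homomorphism $M^{\otimes m}(E)\to M^{\otimes n}(F)$, because it carries relations \eqref{eq:P} to relations \eqref{eq:P}. For $E=F$ and $m=n-1$ we obtain a bilinear product $M(F)\times M^{\otimes(n-1)}(F)\to M^{\otimes n}(F)$, written $x\cdot c$.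
\item[(M4)] \emph{Additivity.} The tensor product is an additive functor of each $M_i$. Hence it distributes over finite direct sums, and if multiplication by an integer $m$ is bijective on some $M_i$, it is bijective on the tensor product.
\item[(M5)] \emph{Quotients.} If $M'\subset M$ is a subfunctor, the kernel of the surjection $M^{\otimes n}(F)\to(M/M')^{\otimes n}(F)$ is generated by the elements $\operatorname{Cor}_{E/F}(u)$ with some entry in $M'(E)$: such tensors generate the kernel of $M(E)^{\otimes n}\to(M(E)/M'(E))^{\otimes n}$, and every relation \eqref{eq:P} for $M/M'$ lifts to one for $M$.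
\end{enumerate}

Up to torsion a Mackey tensor power is easy to describe. Let $M$ be cohomological and $W=\varinjlim_EM(E)\otimes\mathbb Q$, the limit taken along restrictions; $G$ acts on $W$. For an $F$-embedding $\tau\colon E\to\bar F$ and $x\in M(E)$ let $\tau x\in W$ be the class of $\tau_*x\in M(\tau E)$. For $M=\mathbb G_m$ we have $W=V$.

\begin{lemma}\label{lem:rho}
The formula
\[
\rho\bigl(\operatorname{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)\bigr)=\sum_{\tau\in\operatorname{Hom}_F(E,\bar F)}\tau x_1\otimes\dots\otimes\tau x_n
\]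
defines a homomorphism $\rho\colon M^{\otimes n}(F)\to(W^{\otimes n})^G$. Its kernel is the torsion subgroup of $M^{\otimes n}(F)$, and its cokernel is torsion.
\end{lemma}

\begin{proof}
Let $\sigma\colon E\to E'$ and $\tau\colon E\to\bar F$ be embeddings, and let $\Omega/F$ be a Galois extension containing $E'$ and hence all conjugates of $E$ and $E'$. Then $E'\otimes_{E,\tau}\Omega$ is a product of copies of $\Omega$ indexed by the $\tau'\colon E'\to\bar F$ with $\tau'\sigma=\tau$, so the double coset formula gives $\tau\sigma^*y=\sum_{\tau'\sigma=\tau}\tau'y$. Grouping the embeddings $\tau'$ of $E'$ according to $\tau'\sigma$ shows that $\rho$ respects \eqref{eq:P}.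

As $W^{\otimes n}$ is torsion-free, $\rho$ kills torsion. Conversely let $\rho(c)=0$. Write $c$ as a sum of generators and choose a Galois extension $\Omega/F$ containing all fields that occur. By (M1), $\operatorname{Res}_{\Omega/F}(c)$ is the class of a tensor $u\in M(\Omega)^{\otimes n}$ whose image in $W^{\otimes n}$ is $\rho(c)=0$. The kernel of a restriction map of $M$ is killed by the degree, so $M(\Omega)\otimes\mathbb Q\to W$ is an injection of vector spaces, and so is its $n$-th tensor power. Thus $u$ is torsion, and by (M2) so is $c$.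

Finally let $v\in(W^{\otimes n})^G$. Some multiple $mv$, $m\ge1$, is the image of a tensor $u\in M(\Omega)^{\otimes n}$ with $\Omega/F$ Galois, and $\rho(\operatorname{Cor}_{\Omega/F}u)=\sum_\tau\tau(mv)=[\Omega:F]\,mv$.
\end{proof}

\subsection{The complexes $N_n$}

It is convenient to remove the shift. Put $N_n=(\bar F^*)^{\otimes^{\mathbb L}n}$. Concretely, let $\mathbb Z[\bar F^*]$ be the free abelian group on the $G$-set $\bar F^*$ and $R$ the kernel of $\mathbb Z[\bar F^*]\to\bar F^*$; then $P=[R\to\mathbb Z[\bar F^*]]$, in degrees $-1,0$, is a resolution of $\bar F^*$ by discrete $G$-modules that are free over $\mathbb Z$, and $N_n=P^{\otimes n}$. We have $\hat{\mathbb Z}(n)\cong N_n[-n]$, so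
\[
\hat K'_n(F)=H^0(F,N_n),\qquad \mathbb H^{n+1}(F,\hat{\mathbb Z}(n))=H^1(F,N_n).
\]
This identification changes $\alpha$ at most by a sign depending only on $n$, which affects none of our statements.

For a bounded complex $C$ of discrete $G$-modules, $H^i(F,C)$ is the cohomology of the total complex of continuous cochains. We use these standard facts. A distinguished triangle gives a long exact sequence. The groups $H^i(F,-)$ commute with direct sums and filtered colimits of complexes concentrated in a fixed range of degrees; in particular $H^i(F,C)\otimes\mathbb Q=H^i(F,C\otimes\mathbb Q)$. If $W$ is a $G$-module that is a $\mathbb Q$-vector space, then $H^i(F,W)=0$ for $i\ne0$. The assignment $E\mapsto H^i(E,C)$ is a cohomological Mackey functor, and for a module $A$ corestriction on $H^0(E,A)$ is the sum of the conjugates. Cup products commute with restriction and satisfy the projection formula.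

It follows that $\alpha$ commutes with $\operatorname{Cor}$ and $\operatorname{Res}$ (the latter by the double coset formula), and that $\alpha(x\cdot c)=x\cup\alpha(c)$ for $x\in F^*$, $c\in\hat K_{n-1}(F)$. Since $N_n\otimes\mathbb Q=V^{\otimes n}$ in degree $0$, the map $N_n\to N_n\otimes\mathbb Q$ induces
\begin{equation}\label{eq:pi}
\pi\colon\hat K'_n(F)\to(V^{\otimes n})^G,\qquad \pi\otimes\mathbb Q\ \text{bijective},\qquad \pi\alpha=\rho.
\end{equation}

\begin{remark}
For $n\ge2$ the complex $N_n$ has only two cohomology groups. As abelian groups $\bar F^*\cong\mu\oplus V$, and $\mu\otimes^{\mathbb L}V=0$, $\mu\otimes\mu=0$, $\operatorname{Tor}_1(\mu,\mu)\cong\mu$. So $H^0(N_n)=V^{\otimes n}$, and $T_n=H^{1-n}(N_n)$ is isomorphic to $\mu$ as an abelian group. Hence $\ker\pi=H^{n-1}(F,T_n)$: the torsion of $\hat K'_n(F)$ is a single Galois cohomology group with torsion coefficients.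
\end{remark}

To compare this torsion with $\hat K_n(F)$ we want it generated by cup products with roots of unity. This is possible when the roots of unity lie in $F$.

\begin{lemma}\label{lem:torsion}
Let $n\ge2$ and suppose $H^1(F,N_{n-1})=0$; for $n=2$ this holds by Hilbert's Theorem 90.
\begin{enumerate}
\item[(a)] If $\mu\subset F$, cup product gives an exact sequence
$0\to\mu\otimes\hat K'_{n-1}(F)\to\hat K'_n(F)\xrightarrow{\pi}(V^{\otimes n})^G$.
\item[(b)] If $\ell\ne p$ is a prime and $\mu_\ell\subset F$, cup product maps $\mu_\ell\otimes\hat K'_{n-1}(F)$ onto ${}_\ell\hat K'_n(F)$.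
\end{enumerate}
\end{lemma}

\begin{proof}
Let $T$ be $\mu$ or $\mu_\ell$; by hypothesis $G$ acts trivially on $T$. Choose a resolution $0\to R_1\to R_0\to T\to0$ by free abelian groups with trivial action. The complex $R_i\otimes N_{n-1}$ is a direct sum of copies of $N_{n-1}$, so $H^j(F,R_i\otimes N_{n-1})=R_i\otimes H^j(F,N_{n-1})$, and the sequence
\[
R_1\otimes\hat K'_{n-1}(F)\to R_0\otimes\hat K'_{n-1}(F)\to H^0(F,T\otimes^{\mathbb L}N_{n-1})\to R_1\otimes H^1(F,N_{n-1})=0
\]
is exact. Thus $H^0(F,T\otimes^{\mathbb L}N_{n-1})=T\otimes\hat K'_{n-1}(F)$, and the map to $\hat K'_n(F)$ induced by $T\subset\bar F^*$ sends $\zeta\otimes b$ to $\zeta\cup b$.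

(a) Tensor $0\to\mu\to\bar F^*\to V\to0$ with $N_{n-1}$. Since $V\otimes N_{n-1}=V\otimes(N_{n-1}\otimes\mathbb Q)=V^{\otimes n}$, we get a triangle $\mu\otimes^{\mathbb L}N_{n-1}\to N_n\to V^{\otimes n}\to$, and $H^{-1}(F,V^{\otimes n})=0$.

(b) Tensor $0\to\mu_\ell\to\bar F^*\xrightarrow{\ell}\bar F^*\to0$ with $N_{n-1}$ to get a triangle $\mu_\ell\otimes^{\mathbb L}N_{n-1}\to N_n\xrightarrow{\ell}N_n\to$, and take $H^0$.
\end{proof}

\section{Iterated Laurent series and lattices}\label{sec:laurent}

To show that an element of $\hat K_2(F)$ is nonzero we must control the relations \eqref{eq:P} for all extensions at once, so we want a field whose extensions can be listed. In this section $k$ is algebraically closed of characteristic $0$, $r\ge1$ and $F=k((t_1))\cdots((t_r))$. Then $F$ is perfect and $\mu\subset k\subset F$.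

Let $F_N=k((t_1^{1/N}))\cdots((t_r^{1/N}))$, with $(t_i^{1/NM})^M=t_i^{1/N}$. The monomials $t^x$, $x\in\mathbb Q^r$, satisfy $t^{x+y}=t^xt^y$. An element of $F_N$ is a formal sum $f=\sum c_xt^x$ with $x\in N^{-1}\mathbb Z^r$, $c_x\in k$. If $f\ne0$, take its leading coefficient as a series in $t_r^{1/N}$, then the leading coefficient of that as a series in $t_{r-1}^{1/N}$, and so on; this singles out a \emph{leading term} $c_xt^x$, and we put $w(f)=x$. The leading term of a product is the product of the leading terms, so $w$ is a homomorphism. A \emph{lattice} is a subgroup $\Lambda\subset\mathbb Q^r$ containing $\mathbb Z^r$ with finite index.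

\begin{lemma}\label{lem:ext}
We have $\bar F=\bigcup_NF_N$. The extensions of $F$ are the fields $E_\Lambda=F(t^x:x\in\Lambda)$ for lattices $\Lambda$; they are Galois over $F$, $[E_\Lambda:F]=[\Lambda:\mathbb Z^r]$, and $w(E_\Lambda^*)=\Lambda$. Every $\sigma\in G$ satisfies $w\circ\sigma=w$ and $\sigma t^x\in\mu\,t^x$.
\end{lemma}

\begin{proof}
Sorting the terms of $f\in F_N$ by the class of the exponent modulo $\mathbb Z^r$ shows that $F_N$ is spanned over $F$ by $N^r$ monomials. For each character $\chi\colon N^{-1}\mathbb Z^r/\mathbb Z^r\to\mu$, the map $\sigma_\chi\colon\sum c_xt^x\mapsto\sum\chi(x)c_xt^x$ is an $F$-automorphism of $F_N$, namely the substitution multiplying each $t_i^{1/N}$ by a root of unity. There are $N^r$ characters, so $F_N/F$ is Galois with the character group as Galois group. By duality of finite abelian groups, its subgroups are the annihilators $\Lambda^\perp$ of the lattices $\Lambda\subset N^{-1}\mathbb Z^r$, and $\Lambda^\perp$ has index $[\Lambda:\mathbb Z^r]$. The fixed field of $\Lambda^\perp$ consists of the series with all exponents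 in $\Lambda$. It equals $E_\Lambda$, since $\sigma_\chi$ fixes all $t^x$, $x\in\Lambda$, exactly when $\chi\in\Lambda^\perp$. All assertions follow once we know that every extension lies in some $F_N$.

We argue by induction on $r$, the case $r=0$ being trivial. Write $F=K((t))$ with $t=t_r$, and let $E/F$ be an extension, a complete discretely valued field with residue field $K'$ finite over $K$. By Hensel's lemma a primitive element of $K'/K$ lifts to a root of its minimal polynomial in $E$, so $K'((t))\subset E$, and $E/K'((t))$ is totally ramified, of degree $e$ say. If $\varpi$ is a uniformizer of $E$, then $t=c^{-1}\varpi^eu$ with $c\in K'^*$ and $u$ a unit with residue $1$. In residue characteristic $0$, Hensel's lemma gives $u=u_1^e$, so the uniformizer $\varpi u_1$ is an $e$-th root of $ct$ and generates $E$ over $K'((t))$. Hence $E\subset K'(c^{1/e})((t^{1/e}))$. By induction $K'(c^{1/e})\subset K_M$ for some $M$, and $E\subset F_{Me}$.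
\end{proof}

By the lemma, $w(N_{E_{\Lambda'}/E_\Lambda}f)=[\Lambda':\Lambda]\,w(f)$. So $w$ is a surjection of $\mathbb G_m$ onto the cohomological Mackey functor
\[
L\colon E_\Lambda\mapsto\Lambda,
\]
in which restriction along any embedding $E_\Lambda\to E_{\Lambda'}$ is the inclusion $\Lambda\subset\Lambda'$ and corestriction is multiplication by $[\Lambda':\Lambda]$. Write $[x_1,\dots,x_n]_\Lambda$ for $\operatorname{Cor}_{E_\Lambda/F}(x_1\otimes\dots\otimes x_n)\in L^{\otimes n}(F)$. This group is generated by multilinear brackets, with the relations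
\begin{equation}\label{eq:latticeP}
[x_1,\dots,y,\dots,x_n]_{\Lambda'}=[x_1,\dots,dy,\dots,x_n]_\Lambda\qquad(\Lambda\subset\Lambda',\ d=[\Lambda':\Lambda],\ x_j\in\Lambda,\ y\in\Lambda').
\end{equation}
For $M=L$ we have $W=\mathbb Q^r$ with trivial action, and Lemma~\ref{lem:rho} says that the torsion subgroup of $L^{\otimes n}(F)$ is the kernel of
\begin{equation}\label{eq:rhoL}
\rho\colon L^{\otimes n}(F)\to(\mathbb Q^r)^{\otimes n},\qquad[x_1,\dots,x_n]_\Lambda\mapsto[\Lambda:\mathbb Z^r]\;x_1\otimes\dots\otimes x_n.
\end{equation}

\section{Torsion in $L\otimes L$ and the counterexample}\label{sec:counter}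

Fix a prime $\ell$. For $v\in\mathbb Z^r\setminus\ell\mathbb Z^r$ and $j\ge1$ put
\[
\Lambda_j(v)=\mathbb Z^r+\mathbb Z\,v/\ell^j,\qquad q_j(v)=[v/\ell^j,v/\ell^j]_{\Lambda_j(v)}\in(L\otimes L)(F).
\]
The quotient $\Lambda_j(v)/\mathbb Z^r$ is cyclic of order $\ell^j$.

\subsection{The smallest case}

For $r=1$ the lattices $N^{-1}\mathbb Z$ all extend in the same direction, and we shall see that no torsion appears. Take $r=2$ and look, for the moment, only at the lattices between $\mathbb Z^2$ and $\ell^{-1}\mathbb Z^2$: these two, and the $\ell+1$ lattices $\Lambda_1(v)$, one for each line in $\mathbb F_\ell^2$. Let $A$ be the group generated by the brackets on these lattices, with the relations \eqref{eq:latticeP} among them, and let $I\subset A$ be the subgroup generated by the brackets on $\mathbb Z^2$.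

If $x\in\mathbb Z^2$ and $y\in\Lambda_1(v)$, then $[x,y]_{\Lambda_1(v)}=[x,\ell y]_{\mathbb Z^2}\in I$, and likewise in the other order. So $\Lambda_1(v)$ contributes a single new generator $q_1(v)$, and
\[
\ell\,q_1(v)=[v/\ell,v]_{\Lambda_1(v)}=[v,v]_{\mathbb Z^2}.
\]
The top lattice contributes nothing: any $x\in\ell^{-1}\mathbb Z^2$ lies in some $\Lambda_1(v)$, and $[x,y]_{\ell^{-1}\mathbb Z^2}=[x,\ell y]_{\Lambda_1(v)}=[\ell x,\ell y]_{\mathbb Z^2}$. Nor does it relate the $q_1(v)$ to each other. Indeed, fix $v$, send $[x,y]_{\Lambda_1(v)}$ to $\bar x\otimes\bar y\in(\Lambda_1(v)/\mathbb Z^2)^{\otimes2}\cong\mathbb Z/\ell$, and send the brackets on all other lattices to $0$. In a relation \eqref{eq:latticeP} in which $\Lambda_1(v)$ is the larger lattice we have $x\in\mathbb Z^2$; in one in which it is the smaller lattice we have $dy=\ell y\in\mathbb Z^2$; so both sides go to $0$. Therefore $A/I\cong(\mathbb Z/\ell)^{\ell+1}$.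

Thus $A$ arises from $\mathbb Z^2\otimes\mathbb Z^2$ by adjoining $\ell+1$ \emph{independent} elements ``$(v\otimes v)/\ell$''. But modulo $\ell$ the tensors $v\otimes v$ lie in the $3$-dimensional space of symmetric tensors. If $\ell+1>3$ they are linearly dependent, and a dependence, divided by $\ell$, is a nonzero torsion element of $A$. The simplest dependence is the parallelogram law
\begin{equation}\label{eq:par}
(e_1+e_2)^{\otimes2}+(e_1-e_2)^{\otimes2}-2\,e_1^{\otimes2}-2\,e_2^{\otimes2}=0,
\end{equation}
which produces $q_1(e_1+e_2)+q_1(e_1-e_2)-2q_1(e_1)-2q_1(e_2)$, the image of $\kappa$ under $w\otimes w$.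

The difficulty is that $(L\otimes L)(F)$ has relations from all larger lattices. They do interfere:
\[
q_1(v)=[v/\ell,v/\ell^2]_{\Lambda_2(v)}=\ell\,q_2(v),
\]
so no homomorphism to $\mathbb Z/\ell$ detects $q_1(v)$, and the map above cannot be extended by zero. We need a homomorphism with values in a divisible group, given by a nonzero formula on all lattices that lie ``beyond'' $\Lambda_1(v)$.

\subsection{Homomorphisms to $\mathbb Q/\mathbb Z_{(\ell)}$}

Let $r$ be arbitrary, let $\phi\colon\mathbb Z^r\to\mathbb Z$ be a linear form, extended to $\mathbb Q^r\to\mathbb Q$. The rule $[x,y]_\Lambda\mapsto[\Lambda:\mathbb Z^r]\phi(x)\phi(y)$ is the composite $(\phi\otimes\phi)\circ\rho$; it respects all relations, but it kills torsion. To see torsion we use this rule on some lattices and $0$ on the others, and we reduce modulo $\mathbb Z_{(\ell)}$, the rationals with $\ell$-adic valuation $v_\ell\ge0$. This is consistent if the rule takes $\ell$-integral values on each relation that crosses the boundary between the two kinds of lattices. So we measure how far from integral the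 values are.

For a lattice $\Lambda$ let $\Gamma\subset(\mathbb Q/\mathbb Z)^r$ be the $\ell$-primary part of $\Lambda/\mathbb Z^r$, of exponent $\ell^a$ and order $\ell^{a+e}$. Then $v_\ell(\phi(x))\ge-a$ for $x\in\Lambda$, because $m\ell^ax\in\mathbb Z^r$ for some $m$ prime to $\ell$; hence $[\Lambda:\mathbb Z^r]\phi(x)\phi(y)$ has valuation at least $(a+e)-2a$. Accordingly put
\[
\delta(\Lambda)=a-e,\qquad D(\Lambda)=\ell^e\,\Gamma .
\]
Since $\Gamma\cong\mathbb Z/\ell^a\oplus Q$ with $|Q|=\ell^e$, and $\ell^e$ kills $Q$, the group $D(\Lambda)$ is cyclic of order $\ell^{\max(\delta,0)}$. It records the direction in which $\Lambda$ is long, and by how much. The cyclic $\ell$-subgroups of $(\mathbb Q/\mathbb Z)^r$ form a rooted tree, each nonzero one being joined to its unique subgroup of index $\ell$. The next lemma shows that an elementary enlargement of $\Lambda$ moves $D(\Lambda)$ by at most one edge.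

\begin{lemma}\label{lem:edge}
Let $\Lambda\subset\Lambda'$ have index $\ell$, and write $\delta,D,\delta',D'$ for their invariants. Then either $\delta'=\delta+1$ and $D\subset D'$, or $\delta'=\delta-1$ and $D'\subset D$. In both cases
\[
v_\ell\bigl([\Lambda':\mathbb Z^r]\,\phi(x)\phi(y)\bigr)\ge-\min(\delta,\delta')\qquad(x\in\Lambda,\ y\in\Lambda').
\]
\end{lemma}

\begin{proof}
We have $\ell\Gamma'\subset\Gamma\subset\Gamma'$ and $|\Gamma'|=\ell^{a+e+1}$, so $(a',e')$ is $(a+1,e)$ or $(a,e+1)$. In the first case $\delta'=\delta+1$, $D=\ell^e\Gamma\subset\ell^e\Gamma'=D'$, and the valuation is at least $(a+e+1)-a-(a+1)=-\delta$. In the second case $\delta'=\delta-1$, $D'=\ell^e\cdot\ell\Gamma'\subset\ell^e\Gamma=D$, and the valuation is at least $(a+e+1)-a-a=-\delta'$.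
\end{proof}

Removing one edge cuts a tree in two. We remove the edge below a chosen vertex $C$ and use the rule on the lattices $\Lambda$ for which $D(\Lambda)$ lies in the branch above $C$.

\begin{proposition}\label{prop:Phi}
Let $j\ge1$ and let $C\subset(\mathbb Q/\mathbb Z)^r$ be cyclic of order $\ell^j$. Put $\varepsilon(\Lambda)=1$ if $C\subset D(\Lambda)$ and $\varepsilon(\Lambda)=0$ otherwise. Then
\[
\Phi([x,y]_\Lambda)=\varepsilon(\Lambda)\,\ell^{j-1}\,[\Lambda:\mathbb Z^r]\,\phi(x)\phi(y)
\]
defines a homomorphism $\Phi=\Phi_{C,\phi}\colon(L\otimes L)(F)\to\mathbb Q/\mathbb Z_{(\ell)}$, and for $v\in\mathbb Z^r\setminus\ell\mathbb Z^r$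
\begin{equation}\label{eq:values}
\Phi(q_j(v))=\begin{cases}\phi(v)^2/\ell&\text{if }\langle v/\ell^j\rangle=C,\\ 0&\text{otherwise.}\end{cases}
\end{equation}
\end{proposition}

\begin{proof}
The formula is bilinear on each $\Lambda$ and symmetric in $x,y$. So we must show $\Phi([x,y]_{\Lambda'})=\Phi([x,dy]_\Lambda)$ for $\Lambda\subset\Lambda'$ of index $d$, $x\in\Lambda$, $y\in\Lambda'$. If this holds for both steps of a tower $\Lambda\subset\Lambda''\subset\Lambda'$ with indices $d_1,d_2$, then $\Phi([x,y]_{\Lambda'})=\Phi([x,d_2y]_{\Lambda''})=\Phi([x,d_1d_2y]_\Lambda)$; so we may assume that $d$ is prime. The two sides are $\varepsilon(\Lambda')\theta$ and $\varepsilon(\Lambda)\theta$ with the same $\theta=\ell^{j-1}[\Lambda':\mathbb Z^r]\phi(x)\phi(y)$, and we need $v_\ell(\theta)\ge0$ whenever $\varepsilon(\Lambda)\ne\varepsilon(\Lambda')$.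

If $d\ne\ell$, then $\Gamma=\Gamma'$ and the $\varepsilon$'s agree. Let $d=\ell$, and let $D^-\subset D^+$ be the groups $D,D'$ ordered as in Lemma~\ref{lem:edge}; the index is at most $\ell$. If the $\varepsilon$'s differ, then $C\subset D^+$ and $C\not\subset D^-$. The subgroups of a cyclic $\ell$-group are totally ordered, so $D^-\subsetneq C\subset D^+$ and $C=D^+$. As $j\ge1$, this gives $\max(\delta,\delta')=j$, hence $\min(\delta,\delta')=j-1$, and Lemma~\ref{lem:edge} yields $v_\ell(\theta)\ge(j-1)-(j-1)=0$.

For $\Lambda=\Lambda_j(v)$ we have $e=0$ and $D(\Lambda)=\langle v/\ell^j\rangle$, which contains $C$ only if it equals $C$; then $\Phi(q_j(v))=\ell^{j-1}\cdot\ell^j\cdot\phi(v)^2/\ell^{2j}$.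
\end{proof}

The factor $\ell^{j-1}$ is the smallest power that makes the boundary values integral, and it leaves exactly one power of $\ell$ in the denominator of \eqref{eq:values}.

\subsection{Proof of Theorem~\ref{thm:counter}}

Any two choices of the pair $(a,b)$ of $\ell$-th roots are conjugate under some $\sigma_\chi$, and by \eqref{eq:P} for isomorphisms they give the same $\kappa$; so let $a=t^{e_1/\ell}$, $b=t^{e_2/\ell}$, where $e_1,e_2$ are the first two basis vectors of $\mathbb Z^r$. For $v\in\{e_1+e_2,e_1-e_2,e_1,e_2\}$ put $x_v=t^{v/\ell}$. Then $F(x_v)=E_{\Lambda_1(v)}$ has degree $\ell$ over $F$, and $\kappa=\sum_vc_v\operatorname{Cor}_{F(x_v)/F}(x_v\otimes x_v)$ with coefficients $c_v=1,1,-2,-2$.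

\emph{The element $\kappa$ is torsion.} The minimal polynomial of $x_v$ is $X^\ell-t^v$, so the norm of $x_v$ is $t^v$ since $\ell$ is odd. By \eqref{eq:P},
\[
\ell\operatorname{Cor}_{F(x_v)/F}(x_v\otimes x_v)=\operatorname{Cor}_{F(x_v)/F}(x_v\otimes t^v)=t^v\otimes t^v,
\]
and $\ell\kappa=\sum_vc_v\,t^v\otimes t^v=0$ by \eqref{eq:par}.

\emph{Correcting $\kappa$.} As $V^{\otimes2}$ is torsion-free, $\pi\alpha(\kappa)=0$. By Lemma~\ref{lem:torsion}(a) for $n=2$, $\alpha(\kappa)$ is a sum of cup products $\zeta\cup x$ with $\zeta\in\mu$, $x\in F^*$. Let $y$ be the corresponding sum of symbols $\zeta\otimes x$. Then $\kappa-y\in\ker\alpha$.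

\emph{The element $\kappa-y$ is nonzero.} Apply $\Phi\circ(w\otimes w)$, with $j=1$, $C=\langle e_1/\ell\rangle$ and $\phi$ the first coordinate. Since $w(\zeta)=0$, the element $y$ goes to $0$, whatever it is. None of $e_1+e_2$, $e_1-e_2$, $e_2$ is proportional to $e_1$ modulo $\ell$, so \eqref{eq:values} shows that $\kappa$ goes to $-2/\ell$, which is nonzero in $\mathbb Q/\mathbb Z_{(\ell)}$ because $\ell$ is odd. \qed

\begin{remark}
For $\ell=2$ the image of $\kappa$ in $(L\otimes L)(F)$ vanishes, as the count $\ell+1=3$ suggests. Let $u=(e_1+e_2)/2$, $\Lambda=\mathbb Z^r+\mathbb Zu$, and drop the subscript $\mathbb Z^r$. Expanding and using \eqref{eq:latticeP} gives $[u-e_2,u-e_2]_\Lambda=[u,u]_\Lambda-[e_1,e_2]-[e_2,e_1]$, so the image is $[e_1+e_2,e_1+e_2]-[e_1,e_2]-[e_2,e_1]-[e_1,e_1]-[e_2,e_2]=0$. The $2$-torsion in Theorem~\ref{thm:laurent}(b) will be found using the $q_j(v)$ with larger $j$.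
\end{remark}

\section{Surjectivity and divisibility of the kernel}\label{sec:general}

Let $F$ be any perfect field. We compare $\hat K_n(F)$ and $\hat K'_n(F)$ rationally, at $p$, and modulo each prime $\ell\ne p$; only the last comparison is deep.

\subsection{Reduction modulo $\ell$}

Let $\ell\ne p$ be a prime. The map $\ell\colon\bar F^*\to\bar F^*$ is onto with kernel $\mu_\ell$, so $P/\ell$ is a complex of free $\mathbb Z/\ell$-modules quasi-isomorphic to $\mu_\ell[1]$, and $N_n/\ell=(P/\ell)^{\otimes n}$ is quasi-isomorphic to $\mu_\ell^{\otimes n}[n]$. The triangle $N_n\xrightarrow{\ell}N_n\to\mu_\ell^{\otimes n}[n]\to$ gives an exact sequence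
\begin{equation}\label{eq:modl}
0\to\hat K'_n(F)/\ell\to H^n(F,\mu_\ell^{\otimes n})\to{}_\ell H^1(F,N_n)\to0 .
\end{equation}
The composite $\gamma\colon\hat K_n(F)/\ell\to\hat K'_n(F)/\ell\to H^n(F,\mu_\ell^{\otimes n})$ sends a symbol $x_1\otimes\dots\otimes x_n$ to $\pm(x_1)\cup\dots\cup(x_n)$, where $(x)\in H^1(F,\mu_\ell)$ is the Kummer class and the sign depends only on $n$.

Recall that $K^M_*(E)$ is the quotient of the tensor algebra of $E^*$ by the two-sided ideal generated by the elements $a\otimes(1-a)$, $a\neq0,1$; the class of $x_1\otimes\dots\otimes x_n$ is written $\{x_1,\dots,x_n\}$. The identities $\{x,y\}=-\{y,x\}$, $\{x,-x\}=0$ and $\{x,x\}=\{x,-1\}$ hold in $K_2^M(E)$. The \emph{norm residue theorem} (\cite{Voe11}; for $\ell=2$, \cite{Voe03}) states that for a field $E$ of characteristic different from $\ell$ the map $\{x_1,\dots,x_n\}\mapsto(x_1)\cup\dots\cup(x_n)$ is an isomorphism $K_n^M(E)/\ell\to H^n(E,\mu_\ell^{\otimes n})$.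

To bring this theorem to bear we need a map from $K_n^M/\ell$ to $\hat K_n/\ell$. It exists because the projection formula forces the Steinberg relation modulo $\ell$.

\begin{lemma}\label{lem:steinberg}
For every perfect field $E$ with $\ell\neq\operatorname{char}E$, the rule $\{x_1,\dots,x_n\}\mapsto x_1\otimes\dots\otimes x_n$ defines a homomorphism $s\colon K_n^M(E)/\ell\to\hat K_n(E)/\ell$.
\end{lemma}

\begin{proof}
Let $a\in E^*$, $a\ne1$. Factor $X^\ell-a=\prod_if_i$ into monic irreducible polynomials over $E$, let $\tau_i$ be a root of $f_i$ and $E_i=E(\tau_i)$. Then $1-a=\prod_if_i(1)=\prod_iN_{E_i/E}(1-\tau_i)$ and $\tau_i^\ell=a$, so by \eqref{eq:P}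
\[
a\otimes(1-a)=\sum_i\operatorname{Cor}_{E_i/E}\bigl(a\otimes(1-\tau_i)\bigr)=\ell\sum_i\operatorname{Cor}_{E_i/E}\bigl(\tau_i\otimes(1-\tau_i)\bigr).
\]
By (M3), every symbol with adjacent entries $a,1-a$ lies in $\ell\hat K_n(E)$.
\end{proof}

The image of $s$ consists of sums of symbols, whereas $\hat K_n$ is generated by corestrictions of symbols. The two agree modulo $\ell$ when the field has no extensions of degree prime to $\ell$.

\begin{lemma}\label{lem:prol}
If $G$ is a pro-$\ell$ group, then $s\colon K_n^M(F)/\ell\to\hat K_n(F)/\ell$ is surjective.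
\end{lemma}

\begin{proof}
A subgroup of a finite $\ell$-group is reached by a chain of subgroups each of index $\ell$ in the previous one, so every extension of $F$ is a tower of extensions of degree $\ell$, and all fields in the tower have pro-$\ell$ Galois group. By induction it suffices to show that for $[E:F]=\ell$ the corestriction $\operatorname{Cor}_{E/F}$ of a symbol is a sum of symbols modulo $\ell$.

Write $E=F(a)$. Each element of $E^*$ is $g(a)$ with $g\in F[X]$ of degree less than $\ell$. Irreducible polynomials over $F$ have $\ell$-power degree, so $g$ splits into linear factors, and $E^*$ is generated by $F^*$ and the elements $a-b$, $b\in F$. We claim (Bass--Tate) that $K_n^M(E)$ is generated by the $\{x,y_2,\dots,y_n\}$ with $x\in E^*$, $y_i\in F^*$. By anticommutativity it is enough to rewrite $\{a-b,a-b'\}$ as a sum of terms with at most one entry outside $F$, and to induct on the number of entries outside $F$. For $b=b'$ use $\{a-b,a-b\}=\{a-b,-1\}$. For $c=b'-b\ne0$ put $u=(a-b)/c$; then $1-u=-(a-b')/c$, and expanding $\{u,1-u\}=0$ with the help of $\{c,-c\}=0$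 gives
\[
\{a-b,a-b'\}=\{a-b,-c\}+\{c,a-b'\}.
\]
By Lemma~\ref{lem:steinberg}, every symbol in $\hat K_n(E)$ is, modulo $\ell$, a sum of symbols $x\otimes y_2\otimes\dots\otimes y_n$ of this form, and $\operatorname{Cor}_{E/F}(x\otimes y_2\otimes\dots\otimes y_n)=N_{E/F}(x)\otimes y_2\otimes\dots\otimes y_n$ by \eqref{eq:P}.
\end{proof}

The fixed field of a pro-$\ell$ Sylow subgroup of $G$ is in general of infinite degree over $F$, so we need to pass to the limit.

\begin{lemma}\label{lem:limit}
Let $F'\subset\bar F$ be the union of a directed family of extensions $F_i$ of $F$. The formula of \textup{(M1)} defines restriction maps $\hat K_n(F_i)\to\hat K_n(F')$, and $\varinjlim_i\hat K_n(F_i)\to\hat K_n(F')$ is bijective.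
\end{lemma}

\begin{proof}
The restriction is well defined by the argument of (M1), since norms commute with base change. We construct the inverse. Let $E'=F'(\theta)$ be finite over $F'$. For $i$ large, $F_i$ contains the coefficients of the minimal polynomial of $\theta$ over $F'$; put $E'_i=F_i(\theta)$. Then $E'_i\otimes_{F_i}F_j=E'_j$ for $F_j\supset F_i$, $E'_i\otimes_{F_i}F'=E'$, $E'=\bigcup_iE'_i$, and another choice of $\theta$ gives the same $E'_i$ for large $i$. Send $\operatorname{Cor}_{E'/F'}(u)$ to the class of $\operatorname{Cor}_{E'_i/F_i}(u)$ for large $i$; this is a homomorphism on $(E'^*)^{\otimes n}=\varinjlim(E_i'^*)^{\otimes n}$. An $F'$-embedding $\sigma\colon E'\to E''$ maps $E'_i$ into $E''_i$ for large $i$; then $E''_i$ generates $E''$ over $\sigma E'$ and $[E''_i:\sigma E'_i]=[E'':\sigma E']$, so the two norms agree on $E''_i$, and \eqref{eq:P} is respected. The composite on $\hat K_n(F')$ is the identity because $E'_i\otimes_{F_i}F'=E'$. For the other composite, let $E=F_i(\theta)$; the irreducible factors over $F'$ of the minimal polynomial of $\theta$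 over $F_i$ have coefficients in some $F_j$, so $\operatorname{Cor}_{E/F_i}(u)$ is sent back to the class of $\operatorname{Res}_{F_j/F_i}\operatorname{Cor}_{E/F_i}(u)$.
\end{proof}

\begin{proposition}\label{prop:modl}
For every prime $\ell\ne p$ the maps $\hat K_n(F)/\ell\to\hat K'_n(F)/\ell\to H^n(F,\mu_\ell^{\otimes n})$ are isomorphisms.
\end{proposition}

\begin{proof}
The second map is injective by \eqref{eq:modl}, so it suffices to show that $\gamma$ is bijective. The composite $\gamma s$ is, up to sign, the norm residue isomorphism. Hence $\gamma$ is surjective, and if $G$ is pro-$\ell$ then $\gamma$ is injective by Lemma~\ref{lem:prol}. In general let $F'$ be the fixed field of a pro-$\ell$ Sylow subgroup of $G$, the union of extensions $F_i/F$ of degree prime to $\ell$. Let $c\in\hat K_n(F)$ have $\gamma(c)=0$. The map $\gamma$ commutes with restriction to $F'$, so $\operatorname{Res}_{F'/F}(c)\in\ell\hat K_n(F')$ by the pro-$\ell$ case. By Lemma~\ref{lem:limit}, $\operatorname{Res}_{F_i/F}(c)\in\ell\hat K_n(F_i)$ for some $i$, and (M2) gives $[F_i:F]\,c\in\ell\hat K_n(F)$,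 so $c\in\ell\hat K_n(F)$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:general}}

\emph{Rational comparison.} By Lemma~\ref{lem:rho} and \eqref{eq:pi}, $\rho\otimes\mathbb Q$ and $\pi\otimes\mathbb Q$ are bijective, hence so is $\alpha\otimes\mathbb Q$. Thus $\ker\alpha$ and $\operatorname{coker}\alpha$ are torsion groups. Also $H^1(F,N_n)$ is torsion, since $H^1(F,N_n)\otimes\mathbb Q=H^1(F,V^{\otimes n})=0$.

\emph{The prime $p$.} If $p>0$, raising to the $p$-th power is bijective on $\bar F^*$ and, as $F$ is perfect, on $E^*$ for every extension $E$. So multiplication by $p$ is bijective on $\hat K_n(F)$ by (M4) and on $H^i(F,N_n)$, hence on $\ker\alpha$ and $\operatorname{coker}\alpha$. Below $\ell\ne p$ is a prime.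

\emph{Vanishing of $H^1(F,N_n)$.} By Proposition~\ref{prop:modl} and \eqref{eq:modl} this torsion group has no $\ell$-torsion for $\ell\ne p$, and it has no $p$-torsion. So it is zero, for every $n\ge1$ and every perfect $F$.

For $n=1$ the map $\alpha$ is bijective, so let $n\ge2$. Proposition~\ref{prop:modl} alone would allow a cokernel $\mathbb Q_\ell/\mathbb Z_\ell$; what excludes it is that the $\ell$-torsion of $\hat K'_n$ lifts to $\ell$-torsion.

\emph{Claim: if $\mu_\ell\subset F$, every element of ${}_\ell\hat K'_n(F)$ is $\alpha(z)$ with $\ell z=0$.} By Lemma~\ref{lem:torsion}(b), which applies since $H^1(F,N_{n-1})=0$, the group ${}_\ell\hat K'_n(F)$ is generated by the $\zeta\cup b$ with $\zeta\in\mu_\ell$, $b\in\hat K'_{n-1}(F)$. This product depends only on $b$ modulo $\ell$, so by Proposition~\ref{prop:modl} in degree $n-1$ we may take $b=\alpha(c)$. Then $\zeta\cup b=\alpha(\zeta\cdot c)$ and $\ell(\zeta\cdot c)=0$.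

In the two remaining steps we may assume $\mu_\ell\subset F$. Indeed $\operatorname{Res}$ and $\operatorname{Cor}$ act on $\ker\alpha$ and $\operatorname{coker}\alpha$ with $\operatorname{Cor}\operatorname{Res}$ equal to the degree, and $[F(\mu_\ell):F]$ is prime to $\ell$; so restriction to $F(\mu_\ell)$ is injective on ${}_\ell\operatorname{coker}\alpha$ and on $(\ker\alpha)/\ell$.

\emph{Surjectivity.} Let $b\in\hat K'_n(F)$ represent an element of ${}_\ell\operatorname{coker}\alpha$, so $\ell b=\alpha(c)$. By Proposition~\ref{prop:modl}, $c=\ell c'$. Then $b-\alpha(c')$ is killed by $\ell$, so it lies in the image of $\alpha$ by the Claim, and so does $b$. Thus the torsion group $\operatorname{coker}\alpha$ has no element of prime order, and it vanishes.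

\emph{Divisibility.} Let $x\in\ker\alpha$. By Proposition~\ref{prop:modl}, $x=\ell c$. Then $\ell\alpha(c)=0$, so $\alpha(c)=\alpha(z)$ with $\ell z=0$. Now $c-z\in\ker\alpha$ and $\ell(c-z)=x$. \qed

\section{Fields containing all roots of unity}\label{sec:criterion}

Let $\mu\subset F$, $n\ge2$, and let $\bar{\mathbb G}=\mathbb G_m/\mu$ be the Mackey functor $E\mapsto E^*/\mu$. Lemma~\ref{lem:torsion}(a) describes the torsion of $\hat K'_n(F)$ by products with a root of unity in the \emph{first} slot. In $\hat K_n(F)$ a root of unity may stand in any slot, and no symmetry is imposed. The symmetry we need comes from \eqref{eq:P} applied to a Galois automorphism.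

\begin{lemma}\label{lem:swap}
In $\hat K_2(F)$ we have $\zeta\otimes\zeta'=0$ for $\zeta,\zeta'\in\mu$, and $\zeta\otimes x+x\otimes\zeta=0$ for $\zeta\in\mu$, $x\in F^*$.
\end{lemma}

\begin{proof}
If $\zeta'$ has order $m$, write $\zeta=\eta^m$ with $\eta\in\mu\subset F$; then $\zeta\otimes\zeta'=\eta\otimes\zeta'^m=0$.

Let $\zeta$ have order $m$, let $y^m=x$ and $E=F(y)$. The extension $E/F$ is Galois, and $\sigma\mapsto\sigma y/y$ embeds its group into $\mu_m$, with image $\mu_{m'}$ where $m'=[E:F]$ divides $m$. So there is $\sigma$ with $\sigma y=\xi y$, $\xi=\zeta^{m/m'}$. The element $z=y^{m'}$ lies in $F^*$, $x=z^{m/m'}$, and $N_{E/F}(y)=z\prod_{\omega\in\mu_{m'}}\omega=\pm z$. By \eqref{eq:P} for $\sigma$, $\operatorname{Cor}_{E/F}(\xi y\otimes\xi y)=\operatorname{Cor}_{E/F}(y\otimes y)$. Expanding the left side and using the first assertion over $E$ and over $F$,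
\[
0=\operatorname{Cor}_{E/F}(\xi\otimes y)+\operatorname{Cor}_{E/F}(y\otimes\xi)=\xi\otimes(\pm z)+(\pm z)\otimes\xi=\xi\otimes z+z\otimes\xi .
\]
Finally $\xi\otimes z=(m/m')\,\zeta\otimes z=\zeta\otimes x$, and in the same way $z\otimes\xi=x\otimes\zeta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
By (M5) the kernel of $\hat K_n(F)\to\bar{\mathbb G}^{\otimes n}(F)$ is generated by the elements $\operatorname{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)$ with some $x_i=\zeta\in\mu$. By Lemma~\ref{lem:swap} over $E$ and (M3), $\zeta$ can be exchanged with its left neighbor at the cost of a sign; once in the first slot, the element is $\pm\zeta\cdot\operatorname{Cor}_{E/F}(u)$ with $u\in(E^*)^{\otimes(n-1)}$. This gives the exact upper row of the diagram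
\[
\begin{array}{ccccccccc}
&&\mu\otimes\hat K_{n-1}(F)&\to&\hat K_n(F)&\to&\bar{\mathbb G}^{\otimes n}(F)&\to&0\\[2pt]
&&\downarrow{\scriptstyle 1\otimes\alpha}&&\downarrow{\scriptstyle\alpha}&&\downarrow{\scriptstyle\rho}&&\\[2pt]
0&\to&\mu\otimes\hat K'_{n-1}(F)&\to&\hat K'_n(F)&\xrightarrow{\pi}&(V^{\otimes n})^G.&&
\end{array}
\]
The lower row is exact by Lemma~\ref{lem:torsion}(a) and Theorem~\ref{thm:general}. On the right, $\rho$ is the map of Lemma~\ref{lem:rho} for $M=\bar{\mathbb G}$, where again $W=V$; the right square commutes by \eqref{eq:pi}, and $\ker\rho$ is the torsion subgroup of $\bar{\mathbb G}^{\otimes n}(F)$. The left vertical map is bijective: by Theorem~\ref{thm:general}, $\hat K_{n-1}(F)\to\hat K'_{n-1}(F)$ is onto with divisible kernel, and the tensor product of the torsion group $\mu$ with a divisible group is zero.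

We show that $\ker\alpha\to\ker\rho$ is bijective. If $x\in\ker\alpha$ dies in $\bar{\mathbb G}^{\otimes n}(F)$, it comes from some $u\in\mu\otimes\hat K_{n-1}(F)$ whose image in $\hat K'_n(F)$ is $\alpha(x)=0$; as both $1\otimes\alpha$ and the lower left map are injective, $u=0$ and $x=0$. Conversely, lift an element of $\ker\rho$ to $x\in\hat K_n(F)$. Then $\pi\alpha(x)=0$, so $\alpha(x)$ is the image of some $u\in\mu\otimes\hat K_{n-1}(F)$, and subtracting from $x$ the image of $u$ gives a lift in $\ker\alpha$.
\end{proof}

For $n=2$ the left vertical map is the identity of $\mu\otimes F^*$, so this case needs Hilbert's Theorem 90 only.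

\section{The kernel for iterated Laurent series fields}\label{sec:compute}

Let $F=k((t_1))\cdots((t_r))$ with the notation of Section~\ref{sec:laurent}. We first show that the passage from $\mathbb G_m$ to $L$ loses no part of $\ker\alpha$.

\begin{proposition}\label{prop:toL}
For $n\ge2$, $\ker\alpha$ is isomorphic to the torsion subgroup of $L^{\otimes n}(F)$.
\end{proposition}

\begin{proof}
For an extension $E$ let $U_E\subset E^*$ be the group of series with leading term $1$; then $\ker(w|_{E^*})=k^*\times U_E$. The group $U_{F_N}$ is uniquely divisible, by induction on $r$: we have $U_{K((t))}=U_K\times(1+tK[[t]])$, and in characteristic $0$ each element of $1+tK[[t]]$ has an $m$-th root there by the binomial series, unique because the only root of unity with constant term $1$ is $1$. The Galois group preserves $U_{F_N}$, and the unique $m$-th root of an invariant element is invariant, so $U_E$ is uniquely divisible for $E\subset F_N$. As $k$ is algebraically closed, $k^*/\mu$ is uniquely divisible too. Hence the kernel $\bar O$ of $w\colon\bar{\mathbb G}\to L$ takes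 values $\bar O(E)=(k^*/\mu)\times U_E$ in $\mathbb Q$-vector spaces.

The map $\Lambda\to E_\Lambda^*/\mu$, $x\mapsto t^x$, splits $w$. It is a morphism of Mackey functors because conjugates of $t^x$ differ from $t^x$ by roots of unity (Lemma~\ref{lem:ext}); in particular the norm of $t^x$ from $E_{\Lambda'}$ to $E_\Lambda$ is $t^{[\Lambda':\Lambda]x}$ modulo $\mu$. This is where dividing by $\mu$ pays off. So $\bar{\mathbb G}=L\oplus\bar O$, and by (M4) $\bar{\mathbb G}^{\otimes n}(F)$ is the direct sum of $L^{\otimes n}(F)$ and of $\mathbb Q$-vector spaces. Apply Theorem~\ref{thm:criterion}.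
\end{proof}

\subsection{Many slots: no torsion}

Let $I_N\subset L^{\otimes n}(F)$ be the subgroup generated by the brackets on the lattice $N^{-1}\mathbb Z^r$. The composite $(N^{-1}\mathbb Z^r)^{\otimes n}\to I_N\xrightarrow{\rho}(\mathbb Q^r)^{\otimes n}$ is $N^r$ times the inclusion, so $\rho$ is injective on $I_N$, and $I_N$ is torsion-free. To prove that $L^{\otimes n}(F)$ is torsion-free we push every bracket up to such a lattice, reading \eqref{eq:latticeP} from right to left: \emph{a bracket is unchanged if the lattice is enlarged by an index $g$ and one entry is divided by $g$, provided the new entry lies in the new lattice.}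

For example, let $r=2$ and write $(c_1,c_2)$ for the lattice $\mathbb Ze_1/c_1\oplus\mathbb Ze_2/c_2$. For $n=3$,
\[
\Bigl[\tfrac{e_1}{\ell},\tfrac{e_1}{\ell},\tfrac{e_1}{\ell}\Bigr]_{(\ell,1)}=\Bigl[\tfrac{e_1}{\ell^2},\tfrac{e_1}{\ell},\tfrac{e_1}{\ell}\Bigr]_{(\ell^2,1)}=\Bigl[\tfrac{e_1}{\ell^2},\tfrac{e_1}{\ell^2},\tfrac{e_1}{\ell}\Bigr]_{(\ell^2,\ell)}=\Bigl[\tfrac{e_1}{\ell^2},\tfrac{e_1}{\ell^2},\tfrac{e_1}{\ell^2}\Bigr]_{(\ell^2,\ell^2)}.
\]
For $n=2$ the same moves starting from $q_1(e_1)$ stop at $(\ell^2,\ell)$. Aiming higher does not help: from $(\ell,1)$ to $(N,N)$ the index is $N^2/\ell$, while two entries $e_1/\ell$ can be divided only by $(N/\ell)^2$ in total. One spare slot absorbs such discrepancies.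

\begin{lemma}\label{lem:push}
Let $n\ge r+1$, let $\Lambda$ be a lattice and $N\ge1$ with $N\Lambda\subset\mathbb Z^r$. Then every bracket on $\Lambda$ lies in $I_{N^r}$.
\end{lemma}

\begin{proof}
By the elementary divisor theorem there is a basis $f_1,\dots,f_r$ of $\mathbb Z^r$ with $\Lambda=\bigoplus_i\mathbb Zf_i/d_i$, and $d_i\mid N$. By multilinearity it suffices to treat $[f_{i_1}/d_{i_1},\dots,f_{i_n}/d_{i_n}]_\Lambda$. All lattices below have the form $\bigoplus_i\mathbb Zf_i/c_i$, starting from $c_i=d_i$; multiplying one $c_i$ by $g$ is an enlargement of index $g$. Let $J=\{i_1,\dots,i_n\}$, so $1\le|J|\le r$. For each $i\in J$ choose a slot $s(i)$ whose entry is $f_i/d_i$. Since $n-|J|\ge(r-|J|)+1$, we can choose further distinct slots $s(i)$ for $i\notin J$, and one more slot $s_0$.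

\emph{First}, for each $i\in J$, multiply $c_i$ by $N^r/d_i$ and divide the entry in slot $s(i)$ by the same number; it becomes $f_i/N^r$. Now $c_h=N^r$ for all $h\in J$, so an entry $f_h/d_h$ in any other slot may be divided by any divisor of $N^{r-1}$ without leaving the lattice.

\emph{Second}, for each $i\notin J$, multiply $c_i$ by $N^{r-1}$ and divide the entry in slot $s(i)$ by $N^{r-1}$. Now $c_i=d_iN^{r-1}$.

\emph{Third}, for each $i\notin J$, multiply $c_i$ by $N/d_i$ and divide the current entry in slot $s_0$ by $N/d_i$. At each moment the original entry of $s_0$ has been divided by a divisor of $N^{r-|J|}$, hence of $N^{r-1}$.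

At the end all $c_i$ equal $N^r$, and the lattice is $N^{-r}\mathbb Z^r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:laurent}(a)]
The case $n=1$ was noted in the introduction. Let $n\ge r+1$. An element of $L^{\otimes n}(F)$ involves finitely many lattices; choosing one $N$ for all of them, Lemma~\ref{lem:push} puts the element in the torsion-free group $I_{N^r}$. So $\alpha$ is injective by Proposition~\ref{prop:toL}, and it is surjective by Theorem~\ref{thm:general}.
\end{proof}

\subsection{Two slots: infinitely much torsion}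

The count of Section~\ref{sec:counter} is now repeated at every depth $j$: the number of independent elements $q_j(v)$ grows with $j$, while the rank stays at most $r^2$.

\begin{proof}[Proof of Theorem~\ref{thm:laurent}(b)]
Let $T$ be the torsion subgroup of $(L\otimes L)(F)$, so $T\cong\ker\alpha$. It is countable, since there are countably many lattices and each $\Lambda\otimes\Lambda$ is countable, and it is divisible by Theorem~\ref{thm:general}. A divisible torsion group is a direct sum of groups $\mathbb Q_\ell/\mathbb Z_\ell$, the number of copies for given $\ell$ being $\dim_{\mathbb F_\ell}{}_\ell T$. It remains to show that ${}_\ell T$ is infinite for every prime $\ell$.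

Fix $j\ge1$ and let $\nu_j$ be the number of cyclic subgroups $C\subset(\mathbb Q/\mathbb Z)^r$ of order $\ell^j$. For each such $C$ choose $v_C\in\mathbb Z^r\setminus\ell\mathbb Z^r$ with $C=\langle v_C/\ell^j\rangle$, and let $\phi_C$ be a coordinate form with $\ell\nmid\phi_C(v_C)$. Let $M\subset(L\otimes L)(F)$ be generated by the elements $q_j(v_C)$. By \eqref{eq:values}, $\Phi_{C,\phi_C}(q_j(v_{C'}))$ is $0$ for $C'\ne C$ and has order $\ell$ for $C'=C$. So the maps $\Phi_{C,\phi_C}$ together send $M$ onto $(\mathbb Z/\ell)^{\nu_j}$, and $\dim M/\ell\ge\nu_j$. The group $M$ is finitely generated with finite torsion subgroup $M\cap T$, and by \eqref{eq:rhoL} the quotient $M/(M\cap T)$ embeds in $\mathbb Q^{r^2}$, so it is free of rank at most $r^2$. Therefore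
\[
\dim{}_\ell T\ \ge\ \dim{}_\ell(M\cap T)=\dim\,(M\cap T)/\ell\ \ge\ \nu_j-r^2 .
\]
Since $r\ge2$, we can form the vectors $(1,i,0,\dots,0)/\ell^j$, $0\le i<\ell^j$. They generate distinct subgroups: if $(1,i')\equiv m(1,i)$ modulo $\ell^j$, then $m\equiv1$ and $i=i'$. So $\nu_j\ge\ell^j$ is unbounded, ${}_\ell T$ is infinite, and $T\cong\bigoplus_\ell(\mathbb Q_\ell/\mathbb Z_\ell)^{(\mathbb N)}=(\mathbb Q/\mathbb Z)^{(\mathbb N)}$.
\end{proof}

For $r=2$ and $k=\mathbb C$, parts (a) and (b) cover all $n\ge1$, which gives the last assertion of Theorem~\ref{thm:laurent}.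

\begin{remark}
The target is much smaller in this respect. By Lemma~\ref{lem:torsion}(a) the torsion subgroup of $\hat K'_2(F)$ is $\mu\otimes F^*$, and $F^*\cong\mathbb Z^r\times k^*\times U_F$ with $k^*$ and $U_F$ divisible; so this torsion subgroup is $\mu\otimes\mathbb Z^r\cong(\mathbb Q/\mathbb Z)^r$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{MFO}
Mathematisches Forschungsinstitut Oberwolfach,
\texttt{http://oda.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 761/\allowbreak full-text.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}.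

\bibitem{Voe03}
Voevodsky, \emph{Motivic cohomology with $\mathbf Z/2$-coefficients}, Publ. IH\'ES 98 (2003).

\bibitem{Voe11}
Voevodsky, \emph{On motivic cohomology with $\mathbf Z/l$-coefficients}, Ann. of Math. 174 (2011).

\end{thebibliography}
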